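# Jensen measures on smoothly bounded pseudoconvex domains

## 1. Convex domains: shrinking the closure into the domain

Let $\Omega$ be a bounded domain in $\mathbb C^n$. An upper semicontinuous (usc) function $u:\Omega\to[-\infty,\infty)$ is *plurisubharmonic* (psh) if its restriction to each complex line is subharmonic; we allow $u\equiv-\infty$. Two classes of psh functions will compete.

* $\mathcal{PSH}^-(\Omega)$: the psh functions on $\Omega$ that are bounded from above.
* $\mathcal{PSH}^c(\overline\Omega)$: the psh functions defined and continuous on some neighborhood of $\overline\Omega$.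

A function of the first class need not have boundary values, so we use its upper regularization
$$u^*(z)=\limsup_{\xi\to z}u(\xi)\qquad(z\in\overline\Omega).$$
It is usc on $\overline\Omega$, and $u^*=u$ on $\Omega$ because $u$ is usc. Let $\mathcal B(\overline\Omega)$ be the set of positive regular Borel probability measures on $\overline\Omega$.

**Definition.** For $z\in\overline\Omega$,
$$J^1_z(\overline\Omega)=\Big\{\mu\in\mathcal B(\overline\Omega):\ u^*(z)\le\int_{\overline\Omega}u^*\,d\mu\ \ \forall u\in\mathcal{PSH}^-(\Omega)\Big\},$$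
and $J_z^3(\overline\Omega)$ is defined in the same way with $\mathcal{PSH}^c(\overline\Omega)$ in place of $\mathcal{PSH}^-(\Omega)$. The domain $\Omega$ is *$J$-regular* if $J^1_z=J^3_z$ for every $z\in\Omega$.

**Examples.** The point mass at $z$ lies in both sets. If $\Omega$ is the unit disc and $z\in\Omega$, the Poisson measure of $z$ on the circle lies in $J^3_z$: a subharmonic function on a neighborhood of the closed disc is at most its Poisson integral. Whether it lies in $J_z^1$ is less obvious, since then we must test it against functions that are wild at the circle.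

One inclusion always holds, for every $z\in\overline\Omega$: $J^1_z\subset J_z^3$. If $v\in\mathcal{PSH}^c(\overline\Omega)$, then $v|_\Omega$ is psh and bounded above, and $(v|_\Omega)^*=v$ on $\overline\Omega$ by continuity. So there are simply more tests in the definition of $J^1_z$. The question is whether the extra tests can exclude a measure.

**Proposition 1.** Every bounded convex domain is $J$-regular.

*Proof.* Let $z\in\Omega$, $\mu\in J^3_z$, $u\in\mathcal{PSH}^-(\Omega)$. We must show $u(z)\le\int u^*d\mu$.

First, we may assume that $u$ is bounded. Indeed $(\max(u,-N))^*=\max(u^*,-N)$, so if the inequality holds for $\max(u,-N)$, we let $N\to\infty$ and use monotone convergence.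

For $0<t<1$ convexity gives $z+t(x-z)\in\Omega$ for all $x\in\overline\Omega$, because $z$ is an interior point. Hence $u_t(x)=u(z+t(x-z))$ is psh on the open set $\{x:z+t(x-z)\in\Omega\}\supset\overline\Omega$, and $u_t(z)=u(z)$. Let $u_t*\chi_s$ be its convolutions with standard radial mollifiers. For small $s$ they are smooth and psh near $\overline\Omega$, and they decrease to $u_t$ as $s\downarrow0$. So
$$u(z)=u_t(z)\le(u_t*\chi_s)(z)\le\int u_t*\chi_s\,d\mu\ \xrightarrow[s\to0]{}\ \int u_t\,d\mu .$$
As $t\to1$, the points $z+t(x-z)\in\Omega$ tend to $x$, so $\limsup_{t\to1}u_t(x)\le u^*(x)$ for each $x\in\overline\Omega$. The $u_t$ are uniformly bounded, so Fatou's lemma gives $u(z)\le\int u^*d\mu$. $\blacksquare$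

What did convexity give us? A family of *holomorphic* maps, close to the identity, which send $\overline\Omega$ into $\Omega$ and fix $z$. On a general domain there are no such maps. What changes then? The paper "Approximation of Plurisubharmonic Functions on Bounded Domains in $\mathbb C^n$" is the source of the following problem: *is there any smoothly bounded pseudoconvex domain that is not $J$-regular?* The answer will be no. Before that, let us see that some condition on the boundary is needed.

## 2. The slit disc

Let $\Omega=\{|z|<1\}\setminus[0,\frac12]\subset\mathbb C$, and let $\omega$ be the harmonic measure of the slit: the harmonic function on $\Omega$ with boundary values $1$ on the slit and $0$ on the circle. Every boundary point lies on a nondegenerate continuum in the complement, hence is regular for the Dirichlet problem, so these values are attained: $\omega^*=1$ on the slit and $\omega^*=0$ on $|z|=1$. Also $\omega>0$ in $\Omega$ by the minimum principle, and $\omega\in\mathcal{PSH}^-(\Omega)$.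

Now $\overline\Omega$ is the whole closed disc; functions in $\mathcal{PSH}^c(\overline\Omega)$ do not see the slit. So for $z\in\Omega$ the Poisson measure $\mu$ of $z$ on the circle lies in $J_z^3$. But $\omega(z)>0=\int\omega^*d\mu$, so $\mu\notin J_z^1$. The slit disc is not $J$-regular.

## 3. The theorems, and their reduction to one approximation statement

**Theorem A.** Let $\Omega\subset\mathbb C^n$ be a bounded pseudoconvex domain with $C^3$ boundary. Then $J_z^1(\overline\Omega)=J_z^3(\overline\Omega)$ for all $z\in\Omega$.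

In particular no smoothly bounded pseudoconvex domain fails to be $J$-regular.

**Theorem B (approximation).** Let $\Omega$ be as in Theorem A and $u\in\mathcal{PSH}^-(\Omega)$. There are $C^\infty$ psh functions $v_j$ on neighborhoods of $\overline\Omega$, uniformly bounded above on $\overline\Omega$, with $v_j\to u$ pointwise on $\Omega$ and $\limsup_jv_j\le u^*$ on $\overline\Omega$.

**Theorem C (sharpness).** (i) There is a bounded pseudoconvex domain in $\mathbb C^2$ with $C^\infty$ boundary and a point $p\in\partial\Omega$ with $J_p^1\ne J_p^3$. So "$z\in\Omega$" cannot be replaced by "$z\in\overline\Omega$". (ii) Without boundary regularity Theorem A fails, already for $n=1$.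

Part (ii) of Theorem C was just proved in Section 2; we make no claim about boundaries of class less than $C^3$ beyond it. Part (i) comes in Section 12. Theorems A and B follow from the next proposition.

**Proposition 2.** Let $\Omega$ be as in Theorem A, $u$ a bounded psh function on $\Omega$, $\varphi\in C(\overline\Omega)$ with $\varphi\ge u^*$ on $\overline\Omega$, $K\subset\Omega$ compact and $\varepsilon>0$. There is a $C^\infty$ psh function $\tilde v$ on a neighborhood of $\overline\Omega$ with
$$\tilde v\le\varphi+\varepsilon\ \text{ on }\overline\Omega,\qquad\tilde v\ge u-\varepsilon\ \text{ on }K.$$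

**Proposition 2 implies Theorem A.** We know $J_z^1\subset J_z^3$. Let $z\in\Omega$, $\mu\in J_z^3$, $u\in\mathcal{PSH}^-(\Omega)$; as in Proposition 1 we may assume that $u$ is bounded. A usc function bounded above on a compact metric space is a decreasing limit of continuous functions, so choose $\varphi_k\in C(\overline\Omega)$ with $\varphi_k\downarrow u^*$. Proposition 2 with $\varphi=\varphi_k$ and $K=\{z\}$ gives
$$u(z)-\varepsilon\le\tilde v(z)\le\int\tilde v\,d\mu\le\int\varphi_k\,d\mu+\varepsilon .$$
Let $\varepsilon\to0$, then $k\to\infty$ with monotone convergence: $u^*(z)=u(z)\le\int u^*d\mu$. $\blacksquare$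

**Proposition 2 implies Theorem B.** Choose continuous $\varphi_j\downarrow u^*$, and replace $\varphi_j$ by $\max(\varphi_j,-j)$. Still $\varphi_j\downarrow u^*$, and now $\varphi_j\ge\max(u^*,-j)=(\max(u,-j))^*$. Choose compact sets $K_j$ increasing to $\Omega$ whose interiors cover $\Omega$. Apply Proposition 2 to $\max(u,-j)$, $\varphi_j$, $K_j$ and $\varepsilon=1/j$, and call the result $v_j$. Then $u-\frac1j\le v_j\le\varphi_j+\frac1j$ on $K_j$ and $v_j\le\varphi_j+\frac1j$ on $\overline\Omega$. Since $\varphi_j\to u^*=u$ on $\Omega$, this gives all claims. $\blacksquare$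

From here on we prove Proposition 2. **Normalization:** choose $A>0$, $B\in\mathbb R$ with $0\le Au+B\le1$. The proposition for $(Au+B,A\varphi+B,A\varepsilon)$ gives it for $(u,\varphi,\varepsilon)$, by passing from $\tilde v$ to $(\tilde v-B)/A$. So we assume
$$0\le u\le1 .$$

## 4. Patching translates, and why it is not enough

The sensible first attempt is local. Near a boundary point with inner unit normal $N$, the translate $u(z+\sigma N)$, with $N$ *frozen*, is psh and defined a little beyond the boundary. Cover $\partial\Omega$ by patches, use one frozen direction per patch, and glue neighboring translates by maxima. To glue, one adds to each translate a correction that drops near the edge of its patch by more than the mismatch between neighboring translates; the negative part of the complex Hessian of these corrections is then compensated by a multiple of $|z|^2$. If $u$ were continuous on $\overline\Omega$, the mismatch would be at most the modulus of continuity of $u$ at $2\sigma$; with the patches fixed, the corrections could be made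 as small as we like.

For merely bounded $u$ the mismatch does not tend to $0$. On the half disc $\{|z|<1,\ \operatorname{Im}z>0\}$ take the bounded harmonic function $u(z)=\frac1\pi\arg z$. For $0<\alpha,\alpha'<\pi$ the translates $u(z+\sigma e^{i\alpha})$ and $u(z+\sigma e^{i\alpha'})$ differ at $z=0$ by $|\alpha-\alpha'|/\pi$, for *every* $\sigma\in(0,1)$. Finer patches do not cure this: with patches of size $d$ neighboring directions may differ by an amount comparable to $d$, and a correction of amplitude $d$ over a length $d$ has second derivatives of size $1/d$. The multiple of $|z|^2$ needed gets worse, while we need it to be small.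

So we avoid patches. We let the point $w$ at which $u$ is evaluated vary freely near $z+\sigma N(z)$, charge a cost $k(z,w)$ for its position, and put
$$U_0(z)=\max_w\{u(w)-k(z,w)\}.$$
To test plurisubharmonicity at $z_0$ in the direction $\xi$, let $w_0$ be a maximizer and let $z$ move along $z(\zeta)=z_0+\xi\zeta$ and $w$ along $w(\zeta)=w_0+(\xi+\chi)\zeta$, where *we may choose* the vector $\chi$. Then
$$U_0(z(\zeta))\ge u(w(\zeta))-k(z(\zeta),w(\zeta)),\quad\text{with equality at }\zeta=0,$$
and $u(w(\zeta))$ is subharmonic. So everything depends on one number: $\partial_\zeta\partial_{\bar\zeta}k$ along the disc should be nearly $\le0$. The rest of the talk is the search for the right cost. First we need a frame near the boundary.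

## 5. The collar and its moving frame

**Signed distance.** Let $r$ be the signed distance to $\partial\Omega$, negative in $\Omega$, and $\nu$ the outer unit normal, which is $C^2$ on $\partial\Omega$. By the inverse function theorem and compactness, for small $c_0\in(0,1)$ the map $\Phi(y,t)=y+t\nu(y)$ is a $C^2$ diffeomorphism from $\partial\Omega\times(-c_0,c_0)$ onto its image. The image is the tube $\mathcal T=\{\operatorname{dist}(\cdot,\partial\Omega)<c_0\}$. It is clearly contained in $\mathcal T$. Conversely, if $z\in\mathcal T$ and $y\in\partial\Omega$ is a nearest point, then $z-y$ is normal to $\partial\Omega$ at $y$, so $z=\Phi(y,\pm|z-y|)$. By injectivity the nearest point $y=\pi(z)$ is unique and $\operatorname{dist}(\Phi(y,t),\partial\Omega)=|t|$. The segment from $y$ to $\Phi(y,t)$ meets $\partial\Omega$ only at $y$, so for $t<0$ it runs inside $\Omega$, for $t>0$ outside, and $r(\Phi(y,t))=t$. Thus $r$ is $C^2$. It is $1$-Lipschitz and has derivative $1$ in the direction $\nu(\pi(z))$, so $\nabla r(z)=\nu(\pi(z))$. The right side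 is $C^2$, hence $r$ is $C^3$. After shrinking $c_0$ we have on $\mathcal T$: the derivatives of $r$ of order $\le3$ are bounded and uniformly continuous, and
$$|\nabla r|=1,\qquad|z-\pi(z)|=|r(z)|,\qquad\nabla r(z)=\nabla r(\pi(z)).$$

**Forms.** Subscripts denote $\partial/\partial z_k$ and $\partial/\partial\bar z_k$. At $z\in\mathcal T$ put
$$\langle\partial r,a\rangle=\sum r_ka_k,\quad L(a,b)=\sum r_{k\bar l}a_k\bar b_l,\quad Q(a,b)=\sum r_{kl}a_kb_l,\quad T(h;a,b)=\sum r_{kl\bar m}h_ka_l\bar b_m .$$
Note $dr(a)=2\operatorname{Re}\langle\partial r,a\rangle$ and $4\sum|r_k|^2=|\nabla r|^2=1$. Let $N=(-2\overline{r_k})_k$. This is the inner unit normal; it is $C^2$, and $-2\langle\partial r,N\rangle=1$. Let $H_z=\{a:\langle\partial r(z),a\rangle=0\}$. Every $a\in\mathbb C^n$ splits orthogonally as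
$$a=a^nN+a^t,\qquad a^n=-2\langle\partial r,a\rangle,\quad a^t\in H_z .$$
Since $\nabla r(z)=\nabla r(\pi(z))$, we have $H_z=H_{\pi(z)}$ and $N(z)=N(\pi(z))$. For a $C^2$ boundary, pseudoconvexity means, by the textbook theorem, that $L_y(a,a)\ge0$ for $y\in\partial\Omega$, $a\in H_y$.

**Examples.** If near some point $r=\operatorname{Re}z_1$, then $N=(-1,0,\dots,0)$ and $L,Q,T$ vanish. For the unit ball, $r=|z|-1$ and on the sphere $r_{k\bar l}=\frac12\delta_{kl}-\frac14\bar z_kz_l$, so $L(a,a)=\frac12|a|^2$ for $a\in H_z$.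

**Constants.** $C$ denotes constants $\ge1$ depending only on $\Omega$, and $C_M$ constants depending on $\Omega$ and a parameter $M\ge1$; they may change from line to line until fixed. Fix $C_1$ with
$$|L_z(a,a)-L_{\pi(z)}(a,a)|\le C_1|r(z)||a|^2 .\tag{1}$$

**Three quantities for a direction.** Let $0<c\le c_0/2$, $|r(z)|<c$, $|\xi|=1$. Put
$$x=|\xi^n|\le1,\qquad\ell=L_z(\xi^t,\xi^t)+C_1c|\xi^t|^2,\qquad\lambda=L(N,\xi).$$
By (1), $\ell\ge L_{\pi(z)}(\xi^t,\xi^t)\ge0$. Think of $\ell$ as the Levi form, made nonnegative in the collar.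

The form $L_z(\cdot,\cdot)+C_1c\,(\cdot,\cdot)$ is $\ge0$ on $H_z$, by (1). Cauchy–Schwarz for it gives $|L(q,\xi^t)+C_1c(q,\xi^t)|\le C|q|\sqrt\ell$ for $q\in H_z$. Together with $|L(q,\xi^nN)|\le Cx|q|$,
$$|L(q,\xi)|\le C|q|(\sqrt\ell+c+x)\qquad(q\in H_z).\tag{2}$$
So $L(q,\xi)$ is small where $\ell$, $c$ and $x$ are. But $\lambda=L(N,\xi)$ involves the normal, and nothing of the kind holds for it, as we now see.

## 6. A quadratic cost meets $\lambda$

For $z\in\mathcal T$ and $w\in\mathbb C^n$ put
$$h=w-z,\qquad\tau=\tau(z,w)=-2\langle\partial r(z),h\rangle,\qquad q=\frac h\tau-N(z)\ \text{ if }\tau\ne0 .$$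
So $\tau$ is the complex normal coordinate of $h$, and $h=\tau(N+q)$ with $q\in H_z$. Since $dr(z)(h)=-\operatorname{Re}\tau$, the point $w$ lies deeper than $z$, to first order, exactly when $\operatorname{Re}\tau>0$.

**The flat case.** If $r=\operatorname{Re}z_1$ near the point, $\tau=-h_1$ and any cost built from $\tau$ and $q$ depends only on $w-z$. Take $\chi=0$: $z$ and $w$ move in parallel, $k$ is constant, there is no error. $U_0$ is a supremum of translates of $u$ minus constants.

**What can be absorbed.** In general we may add to $U_0$ a small multiple of $|z|^2$, and a function of $r$ that is small in a thin collar. If $\Lambda$ and $\Lambda'$ are large and the collar is then taken thin, $\Lambda r+\frac12\Lambda'r^2$ is small, and its complex Hessian in the direction $\xi$ is, up to small errors, at least a large multiple of $\ell+x^2$ (computed in Section 9). So errors bounded by a constant times $\ell+x^2$ are harmless. If the boundary is strictly pseudoconvex, $L_y(a,a)\ge\gamma|a|^2$ on $H_y$ with $0<\gamma\le1$, then $\ell+x^2\ge\gamma(1-x^2)+x^2\ge\gamma$,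 and all bounded errors are harmless. The difficulty is in the directions where $\ell+x^2$ is small.

**The quadratic cost.** Try a cost $A|\tau/\sigma-1|^2$ plus a nonnegative term in $q$ vanishing at $q=0$. At $w=z$ we have $\tau=0$ and the first term is $A$. Since $z$ may be outside $\Omega$, $w=z$ must be excluded, and since $u$ has oscillation up to $1$ this forces $A\ge1$. Now take $w_0=z_0+\sigma N$, so $h=\sigma N$, $\tau=\sigma$, $q=0$. Along the disc of Section 4, $h(\zeta)=h_0+\chi\zeta$ is holomorphic, so at $\zeta=0$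
$$\tau_{\bar\zeta}=-2\sum r_{k\bar l}h_k\bar\xi_l=-2L(h,\xi)=-2\sigma\lambda,$$
whatever $\chi$ is. Hence
$$\partial_\zeta\partial_{\bar\zeta}\,A\Big|\frac\tau\sigma-1\Big|^2=\frac A{\sigma^2}\big(|\tau_\zeta|^2+|\tau_{\bar\zeta}|^2\big)\ge4A|\lambda|^2\ge4|\lambda|^2,$$
and the $q$-term, which has a minimum there, contributes $\ge0$. The error $4|\lambda|^2$ does not tend to $0$ with $\sigma$.

**$\lambda$ is not controlled by $\ell$.** In $\mathbb C^2$, near a point with $|z_1|=1$, $z_2=0$, consider the hypersurface $\phi=0$ with $\phi=\operatorname{Re}(z_2e^{-i\theta})$, $\theta=\log|z_1|^2$. With a local branch of $\log z_1$, $\phi=e^{-2\arg z_1}\operatorname{Re}(z_2e^{-2i\log z_1})$. So this is the zero set of a pluriharmonic function with nonzero gradient, and its Levi form vanishes. Let $r=\phi e^g$ be the signed distance, $g$ smooth; on $\phi=0$ we have $e^g=1/|\nabla\phi|$. One computes $\phi_1=\theta_1\operatorname{Im}(z_2e^{-i\theta})$ and $\phi_2=\frac12e^{-i\theta}$. On $\{z_2=0\}$ therefore $\phi_1=0$, $|\nabla\phi|^2=4(|\phi_1|^2+|\phi_2|^2)=1$,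 so $g=0$ and $g_{\bar1}=0$ there. Hence at $z_2=0$, using $\phi=0$,
$$r_{2\bar1}=\phi_{2\bar1}+\phi_2g_{\bar1}+g_2\phi_{\bar1}=\phi_{2\bar1}=-\tfrac i2\,\theta_{\bar1}e^{-i\theta},\qquad N=(0,-e^{i\theta}).$$
For $\xi=(1,0)\in H_z$ we get $\lambda=r_{2\bar1}N_2=\frac i2\theta_{\bar1}=\frac i{2\bar z_1}$, so $|\lambda|=\frac12$ where $|z_1|=1$, while $L(\xi,\xi)=0$ and $x=0$.

**The way out.** Write $\operatorname{Log}\tau=s+ib$. The relation $\tau_{\bar\zeta}=-2L(h,\xi)$ says that $(\operatorname{Log}\tau)_{\bar\zeta}$ is bounded but not small. Now treat modulus and argument differently.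

* The modulus of $\tau$ may range over a huge interval $[\sigma e^{-2M},\sigma e^{2M}]$ and still be positive. So we can charge $(s-\log\sigma)^2/M^2$: the first derivatives of $s$ then cost $O(1/M^2)$.
* The argument must stay below $\frac\pi2$, so its cost cannot be slow. But the choice of $\chi$ gives one complex parameter, $(\operatorname{Log}\tau)_\zeta$, and we can use it to make $b$ *stationary*: $b_\zeta=0$. Then only $b\,b_{\zeta\bar\zeta}$ enters. So $b_{\zeta\bar\zeta}$ must be small modulo $\ell+x^2$.
* For $q$, charge $\frac1M\log(1+|q|^2)$, which again is slow.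

That $b_{\zeta\bar\zeta}$ is small is where pseudoconvexity enters, through third derivatives of $r$. The expression that will come out of $b_{\zeta\bar\zeta}$ is, for $a\in\mathbb C^n$,
$$D_a=T(a;\xi,\xi)+2Q(\xi,a)\lambda+2L(a,\xi)\bar\lambda .$$
It is $\mathbb C$-linear in $a$ and $|D_a|\le C|a|$. We study it first.

## 7. Third derivatives at the zeros of the Levi form

The purpose of the next lemma is to show that $D_q$ (for $q\in H_z$) and $\operatorname{Im}D_N$ are small where $\ell$ and $x$ are. The reason is simple: $D_a$ is a derivative of the Levi form, the Levi form is $\ge0$ on $\partial\Omega$, and a nonnegative function has zero derivative at its zeros. This applies to derivatives along $\partial\Omega$, hence to $q$, $iq$ and $iN$ but not to $N$.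

**Lemma 3.** For each $\eta\in(0,1)$ there are $C_\eta,c_\eta>0$ such that if $c\le c_\eta$, $|r(z)|<c$, $|\xi|=1$, then
$$|D_q|\le|q|(2\eta+C_\eta\ell+Cx)\quad(q\in H_z),\qquad|\operatorname{Im}D_N|\le2\eta+C_\eta\ell+Cx .$$

*Proof.* **Step 1: $D_a$ as a derivative.** For $\xi'\in H_z$, $|\xi'|\le1$, extend $\xi'$ to a field of tangential vectors,
$$\Xi(y')=\xi'+2\langle\partial r(y'),\xi'\rangle N(y').$$
Since $\langle\partial r,N\rangle=-\frac12$, we have $\Xi(y')\in H_{y'}$; also $\Xi(z)=\xi'$. Let $F(y')=F_{z,\xi'}(y')=L_{y'}(\Xi(y'),\Xi(y'))$, a real $C^1$ function. Because $\langle\partial r(z),\xi'\rangle=0$, the derivatives at $z$ are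
$$\partial_a\Xi:=\sum a_k\Xi_k=2Q(\xi',a)N,\qquad\bar\partial_a\Xi:=\sum\bar a_k\Xi_{\bar k}=2L(\xi',a)N .$$
Therefore $\partial_aF(z)=T(a;\xi',\xi')+L(\partial_a\Xi,\xi')+L(\xi',\bar\partial_a\Xi)$, that is,
$$\partial_aF(z)=T(a;\xi',\xi')+2Q(\xi',a)L(N,\xi')+2L(a,\xi')\overline{L(N,\xi')} .$$
Take $\xi'=\xi^t$. $D_a$ is the same expression with $\xi$ in place of $\xi^t$. Each term is quadratic in the direction (counting conjugates) and $|\xi-\xi^t|=x\le1$, so $|D_a-\partial_aF(z)|\le Cx|a|$.

**Step 2: only tangential derivatives matter.** As $F$ is real, $\partial_aF=\frac12(dF(a)-i\,dF(ia))$. For $q\in H_z$ both $q$ and $iq$ are tangent to the level set of $r$ at $z$. So is $iN$, because $dr(iN)=2\operatorname{Re}(i\langle\partial r,N\rangle)=2\operatorname{Re}(-\frac i2)=0$; and $\operatorname{Im}\partial_NF=-\frac12dF(iN)$. Hence it suffices to show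
$$|dF(z)(e)|\le2\eta+C_\eta\ell\quad\text{for unit vectors }e\text{ with }dr(z)(e)=0 .$$

**Step 3: boundary points.** Let $z=y\in\partial\Omega$. Then $F_{y,\xi'}\ge0$ on $\partial\Omega$ near $y$, by pseudoconvexity, since $\Xi$ is tangential. If $L_y(\xi',\xi')=F_{y,\xi'}(y)=0$, then $y$ is a minimum of $F_{y,\xi'}|_{\partial\Omega}$ and $dF_{y,\xi'}(y)(e)=0$ for $e\in T_y\partial\Omega$. So on the compact set
$$\{(y,\xi',e):y\in\partial\Omega,\ \xi'\in H_y,\ |\xi'|\le1,\ e\in T_y\partial\Omega,\ |e|=1\}$$
the continuous function $f=|dF_{y,\xi'}(y)(e)|$ vanishes wherever the continuous function $g=L_y(\xi',\xi')\ge0$ does. The subset $\{f\ge\eta\}$ is compact and $g>0$ on it, so $g$ has a positive lower bound there. Hence $f\le\eta+C_\eta g$ everywhere.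

**Step 4: collar points.** For general $z$ let $y=\pi(z)$, which has the same $H$, the same $N$ and the same tangent space. By the formula for $\partial_aF$ and the uniform continuity of the derivatives of $r$ of order $\le3$, $|dF_{z,\xi'}(z)(e)-dF_{y,\xi'}(y)(e)|\le\eta$ if $c\le c_\eta$. With $\xi'=\xi^t$ and $L_y(\xi^t,\xi^t)\le\ell$, Step 3 gives the bound of Step 2. $\blacksquare$

## 8. The logarithmic cost

Fix $M\ge1$ and $R:=e^M$. Where $\tau\notin(-\infty,0]$ write $\operatorname{Log}\tau=s+ib$, and for $\sigma>0$ let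
$$k(z,w)=k_\sigma(z,w)=\frac{(s-\log\sigma)^2}{M^2}+4b^2+\frac1M\log(1+|q|^2)\ \ge0 .$$
It is $C^2$ in $(z,w)$, and $k(z,z+\sigma N)=0$. If $k\le2$, then each term is $\le2$, so
$$|s-\log\sigma|\le\sqrt2M,\quad|b|\le\tfrac1{\sqrt2},\quad|q|\le R,\quad\sigma e^{-2M}\le|\tau|\le\sigma e^{2M},\quad|h|\le(1+R)|\tau|\le\rho_1:=(1+R)e^{2M}\sigma .\tag{3}$$

**Lemma 4.** There are $C_2$ (depending only on $\Omega$), and $C_M$, $c_M>0$ (depending on $\Omega,M$) such that the following holds for all $c\le c_M$ and $\sigma>0$. If $|r(z_0)|<c$, $k(z_0,w_0)\le2$, $|\xi|=1$, there is $\chi\in\mathbb C^n$ such that along $z(\zeta)=z_0+\xi\zeta$, $w(\zeta)=w_0+(\xi+\chi)\zeta$,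
$$\partial_\zeta\partial_{\bar\zeta}\,k(z(\zeta),w(\zeta))\big|_{\zeta=0}\le\frac{C_2}M+C_M(\ell+x^2),$$
where $\ell,x$ are taken at $z_0$.

The point is that $C_2$ does not depend on $M$: the part of the error that cannot be absorbed by the Levi form can be made as small as we like.

*Proof.* Everything below is evaluated at $\zeta=0$ after differentiating.

**Step 1: choosing $\chi$ so that $b$ is stationary.** We have $h(\zeta)=h_0+\chi\zeta$. Take $\chi=\chi^nN(z_0)$ with $\chi^n\in\mathbb C$ to be chosen. Differentiating $\tau=-2\langle\partial r(z(\zeta)),h(\zeta)\rangle$,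
$$\tau_\zeta=\chi^n-2Q(\xi,h),\qquad\tau_{\bar\zeta}=-2L(h,\xi)=\theta\tau,\quad\theta:=-2(\lambda+L(q,\xi)),$$
$$\tau_{\zeta\bar\zeta}=-2T(h;\xi,\xi)-2\chi^n\lambda .$$
Choose $\chi^n=\bar\theta\tau+2Q(\xi,h)$, so that $\tau_\zeta=\bar\theta\tau$. Then
$$(\operatorname{Log}\tau)_\zeta=\bar\theta,\qquad(\operatorname{Log}\tau)_{\bar\zeta}=\theta .$$
Since $s=\frac12(\operatorname{Log}\tau+\overline{\operatorname{Log}\tau})$ and $b=\frac1{2i}(\operatorname{Log}\tau-\overline{\operatorname{Log}\tau})$, and $(\overline{\operatorname{Log}\tau})_\zeta=\overline{(\operatorname{Log}\tau)_{\bar\zeta}}=\bar\theta$, we get $s_\zeta=\bar\theta$ and $b_\zeta=b_{\bar\zeta}=0$.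

**Step 2: the second derivative of $\operatorname{Log}\tau$.** Insert $\chi^n$ and add and subtract $4L(h,\xi)\bar\lambda$; with $L(h,\xi)=-\theta\tau/2$,
$$\tau_{\zeta\bar\zeta}=-2\big[T(h;\xi,\xi)+2Q(\xi,h)\lambda+2L(h,\xi)\bar\lambda\big]+4L(h,\xi)\bar\lambda-2\bar\theta\tau\lambda=-2D_h-2\tau(\theta\bar\lambda+\bar\theta\lambda).$$
By linearity $D_h=\tau(D_N+D_q)$. Hence
$$g:=(\operatorname{Log}\tau)_{\zeta\bar\zeta}=\frac{\tau_{\zeta\bar\zeta}}\tau-\frac{\tau_\zeta\tau_{\bar\zeta}}{\tau^2}=-2D_N-2D_q-4\operatorname{Re}(\theta\bar\lambda)-|\theta|^2 .$$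
The terms with $\theta$ are real, so
$$s_{\zeta\bar\zeta}=\operatorname{Re}g,\qquad b_{\zeta\bar\zeta}=\operatorname{Im}g=-2\operatorname{Im}D_N-2\operatorname{Im}D_q .$$
These are just the quantities controlled by Lemma 3.

**Step 3: bounds for $\theta$ and $g$.** By (2), $|\theta|\le C+CR(\sqrt\ell+c+x)$. If $c\le1/R$, then $|\theta|^2\le C+C_M(\ell+x^2)$. Apply Lemma 3 with $\eta=1/(RM)$, assuming $c\le c_\eta$. With $|q|\le R$ and $CRx\le\frac1M+C_Mx^2$,
$$|D_q|\le\tfrac3M+C_M(\ell+x^2),\qquad|\operatorname{Im}D_N|\le\tfrac3M+C_M(\ell+x^2).$$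
As $|D_N|\le C$ and $4|\theta||\lambda|\le C+|\theta|^2$, we conclude
$$|\operatorname{Im}g|\le\tfrac{12}M+C_M(\ell+x^2),\qquad|g|+|\theta|^2\le C+C_M(\ell+x^2).\tag{4}$$
So put $c_M=\min(1/R,c_\eta)$ with this $\eta$.

**Step 4: the modulus term.** Using $s_\zeta=\bar\theta$, $|s-\log\sigma|\le\sqrt2M$ and $M\ge1$,
$$\partial_\zeta\partial_{\bar\zeta}\frac{(s-\log\sigma)^2}{M^2}=\frac{2|\theta|^2+2(s-\log\sigma)\operatorname{Re}g}{M^2}\le\frac3M(|\theta|^2+|g|).$$

**Step 5: the argument term.** Since $b_\zeta=0$ and $|b|\le1$, $\partial_\zeta\partial_{\bar\zeta}(4b^2)=8b\operatorname{Im}g\le8|\operatorname{Im}g|$.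

**Step 6: the tangential term.** Since $h$ is holomorphic in $\zeta$, we differentiate $q=h\cdot\frac1\tau-N$ with
$$\Big(\frac1\tau\Big)_\zeta=-\frac{\bar\theta}\tau,\qquad\Big(\frac1\tau\Big)_{\bar\zeta}=-\frac\theta\tau,\qquad\Big(\frac1\tau\Big)_{\zeta\bar\zeta}=\frac1\tau\big(2|\theta|^2-(g+|\theta|^2)\big)=\frac{|\theta|^2-g}\tau,$$
with $h/\tau=N+q$ and $\chi/\tau=(\bar\theta+2Q(\xi,N+q))N$. This gives
$$q_\zeta=\frac\chi\tau-\bar\theta(N+q)-N_\zeta=2Q(\xi,N+q)N-\bar\theta q-N_\zeta,\qquad q_{\bar\zeta}=-\theta(N+q)-N_{\bar\zeta},$$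
$$q_{\zeta\bar\zeta}=-\theta\big(\bar\theta+2Q(\xi,N+q)\big)N+(N+q)(|\theta|^2-g)-N_{\zeta\bar\zeta}.$$
So $|q_\zeta|,|q_{\bar\zeta}|\le C(1+|q|)(1+|\theta|)$ and $|q_{\zeta\bar\zeta}|\le C(1+|q|)(1+|\theta|^2+|g|)$. Dropping the negative term $-|(|q|^2)_\zeta|^2/(1+|q|^2)^2$,
$$\partial_\zeta\partial_{\bar\zeta}\log(1+|q|^2)\le\frac{|q_\zeta|^2+|q_{\bar\zeta}|^2+2|q||q_{\zeta\bar\zeta}|}{1+|q|^2}\le C(1+|\theta|^2+|g|).$$
The size of $q$ has disappeared, and this term enters $k$ with the factor $\frac1M$.

**Step 7: sum.** Adding Steps 4–6,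
$$\partial_\zeta\partial_{\bar\zeta}k\le\frac CM(1+|\theta|^2+|g|)+8|\operatorname{Im}g|,$$
and (4) gives the claim, with $C_2$ depending only on $\Omega$. $\blacksquare$

## 9. Choice of parameters and the correction in $r$

We now fix all parameters, and add to $U_0$ a small function whose complex Hessian beats the error in Lemma 4. Let $|z|\le D$ on $\overline\Omega$. Choose, in this order:

1. $M\ge1$ with $\kappa D^2+\frac2M<\frac\varepsilon4$, where $\kappa:=\frac{C_2+1}M$. From now on $C_M,c_M$ are the constants of Lemma 4.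
2. $\Lambda=2C_M$, and $\Lambda'=4(C_M+C'M\Lambda^2)$, where $C'$ depends only on $\Omega$ and is named below.
3. $c\le\min(c_M,c_0/2)$ with $c<\operatorname{dist}(K,\partial\Omega)$, $\Lambda'c\le\frac\Lambda2$, $\Lambda c\le\frac1M$, $\frac{3\Lambda}2C_1c\le\frac1{4M}$.
4. Finally $\sigma>0$, small depending on everything above, including $u$ and $\varphi$. We require $\rho_1<c/20$ (so $\sigma<c/20$ as well) and three more smallness conditions, stated where they are used in Sections 10 and 11.

Let $G=\Lambda r+\frac12\Lambda'r^2$ on $\{|r|<c\}$. There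
$$\frac{dG}{dr}=\Lambda+\Lambda'r\in\Big[\frac\Lambda2,\frac{3\Lambda}2\Big],\qquad|G|\le2\Lambda c\le\frac2M .$$

**The complex Hessian of $G$.** For $|\xi|=1$ we have $L(\xi,\xi)\ge L(\xi^t,\xi^t)-Cx\ge\ell-C_1c-Cx$, and $|\langle\partial r,\xi\rangle|=x/2$. Since $\ell\ge0$,
$$\partial_\zeta\partial_{\bar\zeta}G(z+\xi\zeta)\big|_0=(\Lambda+\Lambda'r)L(\xi,\xi)+\frac{\Lambda'}4x^2\ge\frac\Lambda2\ell-\frac{3\Lambda}2(C_1c+Cx)+\frac{\Lambda'}4x^2 .$$
Here $\frac{3\Lambda}2C_1c\le\frac1{4M}$ and $\frac{3\Lambda}2Cx\le\frac1{4M}+C'M\Lambda^2x^2$ with $C'=\frac94C^2$. By the choice of $\Lambda$ and $\Lambda'$,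
$$\partial_\zeta\partial_{\bar\zeta}G(z+\xi\zeta)\big|_0\ge C_M(\ell+x^2)-\frac1{2M}.\tag{5}$$
With $\Psi=G+\kappa|z|^2$, in the situation of Lemma 4, (5) and that lemma give
$$\partial_\zeta\partial_{\bar\zeta}\big[\Psi(z(\zeta))-k(z(\zeta),w(\zeta))\big]\big|_0\ge\kappa-\frac1{2M}-\frac{C_2}M=\frac1{2M}>0 .\tag{6}$$

## 10. The psh function across the boundary

Let $\delta=\frac18\sigma e^{-2M}$, so $\delta<c$, and $Z=\{-c<r<\delta\}$, a collar that reaches outside $\overline\Omega$.

**Step 1: the admissible $w$ lie in $\Omega$.** Let $z\in Z$ and $k(z,w)\le2$. By (3), $|h|\le\rho_1<c/20$, so the segment from $z$ to $w$ lies in $\mathcal T$. We have $dr(z)(h)=-\operatorname{Re}\tau$, and $\operatorname{Re}\tau\ge\frac12|\tau|$ since $\cos b\ge\frac12$ for $|b|\le1/\sqrt2$. Taylor's formula and (3) give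
$$r(w)\le r(z)-\operatorname{Re}\tau+C|h|^2\le r(z)-\frac{|\tau|}2+C(1+R)^2|\tau|^2\le r(z)-\frac{|\tau|}4<\delta-2\delta=-\delta .$$
The third inequality holds if $C(1+R)^2e^{2M}\sigma\le\frac14$, our second condition on $\sigma$; the last uses $|\tau|\ge\sigma e^{-2M}=8\delta$. So $w\in\Omega$, and we may define on $Z$
$$U_0(z)=\max\{u(w)-k(z,w):\ k(z,w)\le2\},\qquad U=\Psi+U_0 .$$

**Step 2: the maximum exists and $U$ is usc.** Let $E=\{(z,w):z\in Z,\ k(z,w)\le2\}$. On $E$ we have $|\tau|\ge\sigma e^{-2M}$ and $|\arg\tau|\le1/\sqrt2$. Both conditions pass to limits, so a limit point $(z,w)\in Z\times\mathbb C^n$ of $E$ has $\tau\notin(-\infty,0]$; $k$ is continuous there, so $(z,w)\in E$. Thus $E$ is relatively closed in $Z\times\mathbb C^n$. On $E$ we have $|w-z|\le\rho_1$ and $w\in\Omega$, and $u(w)-k(z,w)$ is usc. The fiber of $E$ over $z$ is compact and contains $z+\sigma N(z)$, where $k=0$. So the maximum is attained. If $z_j\to z$ in $Z$ with maximizers $w_j$, pass to a subsequence along which $U_0(z_j)$ tends to its limsup and $w_j\to w$.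 Then $(z,w)\in E$ and $U_0(z)\ge u(w)-k(z,w)\ge\limsup U_0(z_j)$. So $U_0$, and hence $U$, is usc.

**Step 3: maximizers are not at the edge.** Since $U_0(z)\ge u(z+\sigma N)\ge0$ and $u\le1$, every maximizer satisfies $k(z,w)=u(w)-U_0(z)\le1$. Also $0\le U_0\le1$. It is here that the cost has to exceed the oscillation of $u$.

**Step 4: a local criterion for subharmonicity.** *Let $f$ be usc on an open set in $\mathbb C$ such that at each point $f$ is at most its mean over all sufficiently small circles around that point. Then $f$ is subharmonic.* Let $\overline\Delta$ be a closed disc in the set and $H\in C(\overline\Delta)$ harmonic in $\Delta$ with $f\le H$ on $\partial\Delta$. Suppose $\max_{\overline\Delta}(f-H)>0$. The set where this maximum is attained is a compact subset of $\Delta$. Take one of its points closest to $\partial\Delta$. Every small circle around it contains an open arc of points closer to $\partial\Delta$; there $f-H$ is less than the maximum, and nowhere on the circle is it larger. So the mean of $f-H$ is less than the maximum,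 a contradiction.

**Step 5: $U$ is psh on $Z$.** Let $z_0\in Z$, $w_0$ a maximizer, $|\xi|=1$, and take the disc of Lemma 4. By (6) and $C^2$ regularity, $\zeta\mapsto\Psi(z(\zeta))-k(z(\zeta),w(\zeta))$ has positive Laplacian near $0$. As $w(\zeta)$ is affine, $u(w(\zeta))$ is subharmonic. So
$$S(\zeta)=u(w(\zeta))+\Psi(z(\zeta))-k(z(\zeta),w(\zeta))$$
is subharmonic near $0$. By Step 3, $k<2$ for small $\zeta$, so $w(\zeta)$ competes in the definition of $U_0(z(\zeta))$. Hence $U(z_0+\xi\zeta)\ge S(\zeta)$, with equality at $0$, and $U(z_0)=S(0)$ is at most the mean of $U(z_0+\xi\zeta)$ over all sufficiently small circles. By Step 4 on each complex line, $U$ is psh.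

## 11. Gluing with the interior

$U$ lives only in the collar. Inside we use another regularization, and we must show that the two are so close that the slope of $G$ decides which is larger. The mismatch that ruined the patching of Section 4 is handled by comparing *maxima over balls*, which obey a three-circle inequality.

**Step 1: maxima over balls.** For $z\in\Omega$ and $\rho<\operatorname{dist}(z,\partial\Omega)$ let
$$m(z,\rho)=\max_{|a|\le\rho}u(z+a)=\max_{|a|=\rho}u(z+a)\in[0,1];$$
the two maxima agree by the maximum principle on complex lines through $z$. It is increasing in $\rho$. It is convex in $\log\rho$: the function $\zeta\mapsto\max_{|a|=1}u(z+e^\zeta a)$ is usc, satisfies the sub-mean inequality (use a maximizing $a$ at the center), and depends only on $\operatorname{Re}\zeta$; a subharmonic function of $\operatorname{Re}\zeta$ alone is convex. Comparing slopes, and using $0\le m\le1$,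
$$m(z,\rho'')-m(z,\rho')\le\frac{\log(\rho''/\rho')}{\log(\rho'''/\rho'')}\qquad(\rho'<\rho''<\rho'''<\operatorname{dist}(z,\partial\Omega)).\tag{7}$$
So $m$ at radii of comparable size is nearly equal, if there is room for a much larger radius. Put $m(z):=m(z,\sigma)$. It is a maximum of translates of $u$ over a compact set of translations, so it is usc and psh on $\{z\in\Omega:\operatorname{dist}(z,\partial\Omega)>\sigma\}$.

**Step 2: claim.** For $\sigma$ small, $|U_0-m|<\Lambda c/32$ on $\{-c<r\le-c/4\}$. This is the third condition on $\sigma$.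

*Upper bound.* By (3), $U_0(z)\le m(z,\rho_1)$. By (7) with $\rho'''=c/5<\operatorname{dist}(z,\partial\Omega)$,
$$m(z,\rho_1)-m(z,\sigma)\le\frac{\log((1+R)e^{2M})}{\log(c/5\rho_1)}\ \to\ 0\qquad(\sigma\to0).$$

*Lower bound.* For $w=z+\sigma N+\sigma a$ with $|a|\le\alpha<\frac12$ we have $h=\sigma(N+a)$, $\tau=\sigma(1+a^n)$ and $q=a^t/(1+a^n)$, so
$$k(z,w)=\frac{(\log|1+a^n|)^2}{M^2}+4\arg(1+a^n)^2+\frac1M\log\Big(1+\frac{|a^t|^2}{|1+a^n|^2}\Big).$$
This tends to $0$ as $\alpha\to0$, uniformly in $z$ and $\sigma$. Fix $\alpha$, independent of $z,\sigma$, with $k\le\Lambda c/100$ for all $|a|\le\alpha$; as $\Lambda c\le1$, this is $<2$. Hence $U_0(z)\ge m(z+\sigma N,\alpha\sigma)-\Lambda c/100$. On the other hand $m(z,\sigma)\le m(z+\sigma N,2\sigma)$, since the ball of radius $\sigma$ about $z$ lies in the ball of radius $2\sigma$ about $z+\sigma N$. By (7) with center $z+\sigma N$, whose distance to $\partial\Omega$ is at least $\frac c4-\sigma>\frac c5$, and $\rho'''=c/5$,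
$$m(z+\sigma N,2\sigma)-m(z+\sigma N,\alpha\sigma)\le\frac{\log(2/\alpha)}{\log(c/10\sigma)}\ \to\ 0 .$$
So $U_0(z)\ge m(z)-\frac{\Lambda c}{100}-o(1)$ uniformly in $z$, and the claim follows because $\frac1{100}<\frac1{32}$.

**Step 3: $G$ decides.** Let $g_0$ be the value of $G$ at $r=-c/2$; so $|g_0|\le\frac2M$. Since $dG/dr\ge\Lambda/2$ and the distances in $r$ below are at least $c/8$:

* for $-\frac34c\le r\le-\frac58c$: $G\le g_0-\frac{\Lambda c}{16}$, so $U_0+G<m+g_0$;
* for $-\frac38c\le r\le-\frac14c$: $G\ge g_0+\frac{\Lambda c}{16}$, so $U_0+G>m+g_0$.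

**Step 4: the glued function.** Let $\Omega'=\Omega\cup\{|r|<\delta\}$, an open neighborhood of $\overline\Omega$, and
$$v=\kappa|z|^2+\begin{cases}m+g_0&\text{on }\{z\in\Omega:\operatorname{dist}(z,\partial\Omega)\ge\frac34c\},\\\max(m+g_0,\,U_0+G)&\text{on }\{-\frac34c<r<-\frac14c\},\\U_0+G&\text{on }\{-\frac14c\le r<\delta\}.\end{cases}$$
By Step 3, $v=\kappa|z|^2+m+g_0$ on the open set $\{z\in\Omega:\operatorname{dist}(z,\partial\Omega)>\frac58c\}$, and $v=\kappa|z|^2+U_0+G=U$ on the open set $\{-\frac38c<r<\delta\}$. On the open set $\{-\frac34c<r<-\frac14c\}$, $v$ is a maximum of two psh functions. These three open sets cover $\Omega'$, and $v$ is psh on each. So $v$ is psh on $\Omega'$.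

**Step 5: bounds.** On $K$ we have $\operatorname{dist}(\cdot,\partial\Omega)>c$, so $v\ge m+g_0\ge u-\frac2M\ge u-\varepsilon$. On $\overline\Omega$, since $\sigma\le\rho_1$, both $m(z)$ and $U_0(z)$, where they are used, are values of $u$ at points of $\Omega$ within $\rho_1$ of $z$, minus something nonnegative. Thus
$$v(z)\le\kappa D^2+\frac2M+\sup\{u(w):w\in\Omega,\ |w-z|\le\rho_1\}.$$
For $\sigma$ small, and so $\rho_1$ small, the supremum is $\le\varphi(z)+\frac\varepsilon2$ for all $z\in\overline\Omega$; this is the last condition on $\sigma$. Otherwise, with $\sigma\to0$, there would be $\overline\Omega\ni z_j\to p$ and $\Omega\ni w_j\to p$ with $u(w_j)>\varphi(z_j)+\frac\varepsilon2$, which gives $u^*(p)\ge\varphi(p)+\frac\varepsilon2>\varphi(p)$, against the hypothesis. With $\kappa D^2+\frac2M<\frac\varepsilon4$ we get $v<\varphi+\varepsilon$ on $\overline\Omega$.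

**Step 6: smoothing.** Let $v_t=v*\chi_t$ with standard radial mollifiers. For small $t$ they are $C^\infty$ and psh near $\overline\Omega$, and $v_t\downarrow v$ as $t\downarrow0$. The sets $\{z\in\overline\Omega:v_t\ge\varphi+\varepsilon\}$ are compact, decrease as $t\downarrow0$, and have empty intersection. So one of them is empty: $v_t<\varphi+\varepsilon$ on $\overline\Omega$ for small $t$. And $v_t\ge v\ge u-\varepsilon$ on $K$. Take $\tilde v=v_t$. This proves Proposition 2, and with it Theorems A and B. $\blacksquare$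

## 12. Boundary points: a disc in the boundary

Theorem A is about $z\in\Omega$. We now prove Theorem C(i): at boundary points equality can fail, even for a $C^\infty$ boundary. The plan is to find a boundary containing an analytic disc whose center is a limit of peak points lying off the disc.

**The domain.** Let $\chi(t)=0$ for $t\le1$ and $\chi(t)=\int_1^te^{-1/(y-1)}dy$ for $t>1$. This is smooth, convex and nondecreasing, $\chi'>0$ on $(1,\infty)$, and $\chi(t)\to\infty$ as $t\to\infty$. In $\mathbb C^2$, with coordinates $(\zeta,w)$, let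
$$\rho(\zeta,w)=|w|^2+|(w-1)\zeta|^2+\chi(|\zeta|^2)-1,\qquad\Omega=\{\rho<0\}.$$
The function $\rho$ is smooth and psh: two terms are squared moduli of holomorphic functions, and the third is a convex nondecreasing function of a psh function. $\Omega$ is bounded, since $\rho<0$ forces $|w|<1$ and $\chi(|\zeta|^2)<1$. It is connected: for fixed $w$ the expression is nondecreasing in $|\zeta|$, so for $|w|<1$ the fiber in $\zeta$ is a disc centered at $0$, and for $|w|\ge1$ it is empty.

**The boundary is smooth.** We check $d\rho\ne0$ on $\{\rho=0\}$. The derivative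
$$\rho_{\bar\zeta}=\zeta\big(|w-1|^2+\chi'(|\zeta|^2)\big)$$
vanishes only if $\zeta=0$, or $w=1$ and $|\zeta|\le1$. And $\rho_{\bar w}=w+|\zeta|^2(w-1)$. In the first case $\rho=0$ gives $|w|=1$, so $\rho_{\bar w}=w\ne0$. In the second, $\rho_{\bar w}=1$. So $\Omega$ is a smoothly bounded pseudoconvex domain. Moreover $\rho=0$ on $\{|\zeta|\le1,\ w=1\}$, so this disc lies in $\partial\Omega$.

**A function with many peaks.** Let $p=(0,1)$ and $p_j=(0,e^{i/j})\in\partial\Omega$, $j\ge1$. The function $f_j=\operatorname{Re}(e^{-i/j}w)-1$ is pluriharmonic and $\le0$ on $\overline\Omega$. On $\overline\Omega$ it vanishes only where $w=e^{i/j}$. There $w\ne1$, and $\rho\le0$ reads $|w-1|^2|\zeta|^2+\chi(|\zeta|^2)\le0$, so $\zeta=0$. Thus $f_j$ vanishes only at $p_j$, and by compactness we can choose $N_j>0$ with $N_jf_j\le-1$ on $\overline\Omega\setminus B(p_j,2^{-j})$. Let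
$$u=\max\big(-1,\ \sup_jN_jf_j\big).$$
Since $p_j\to p\in\partial\Omega$, a compact subset of $\Omega$ meets only finitely many of the balls $B(p_j,2^{-j})$; on it only finitely many $j$ matter. So $u\in\mathcal{PSH}^-(\Omega)$, and $-1\le u\le0$. As $u\ge N_jf_j$, we have $u^*(p_j)=0$. Since $u^*$ is usc and $\le0$, also $u^*(p)=0$.

**The measure.** Let $\mu$ be normalized arc length on the circle $\{|\zeta|=1,\ w=1\}$. Each $v\in\mathcal{PSH}^c(\overline\Omega)$ is subharmonic on a neighborhood of the closed disc $\{|\zeta|\le1\}\times\{1\}$ in the line $w=1$. So $v(p)\le\int v\,d\mu$, that is, $\mu\in J_p^3$. On the other hand, every point of the circle has distance $\ge1$ from every $p_j$, and the balls have radius at most $\frac12$. So $u=-1$ in $\Omega$ near the circle, and $u^*=-1$ on it. Hence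
$$u^*(p)=0>-1=\int u^*\,d\mu,$$
and $\mu\notin J_p^1$. This proves Theorem C(i). $\blacksquare$
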